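# A product of essentially saturated threefolds that is not essentially saturated

## 1. Hyperbolas on the projective line and countable languages

Write points of $\mathbb P^1$ as $[x_0:x_1]$, identify $c\in\mathbb C$ with $[1:c]$, and put $\infty=[0:1]$. For $c\in\mathbb C^*$ consider the closed hyperbola
$$H_c=\{(x,y)\in\mathbb P^1\times\mathbb P^1:\ x_1y_1=c\,x_0y_0\}.$$
These are uncountably many analytic sets. Nevertheless one predicate and one parameter describe each of them: with
$$A=\{(x,y,z)\in(\mathbb P^1)^3:\ x_1y_1z_0=x_0y_0z_1\}$$
we have $H_c=\{(x,y):(x,y,[1:c])\in A\}$.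

The same economy works for all analytic subsets of all powers of $\mathbb P^1$. Use three predicates: $\{\infty\}$, the set $A$, and $S=\{(x_1y_0+x_0y_1)z_0=x_0y_0z_1\}\subset(\mathbb P^1)^3$. On $\mathbb C^3$ (all three coordinates different from $\infty$) the set $A$ is the graph of multiplication and $S$ is the graph of addition. Let $B\subset(\mathbb P^1)^n$ be analytic. By Chow's theorem it is the zero set of finitely many multihomogeneous polynomials. Split $(\mathbb P^1)^n$ into $2^n$ pieces according to which coordinates equal $\infty$. On each piece, $B$ is given by polynomial equations in the finite coordinates, with complex coefficients, and such equations are expressed by $A$, $S$, $\{\infty\}$, with the coefficients as parameters. So three predicates define every analytic subset of every $(\mathbb P^1)^n$.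

When can one do this on other compact complex varieties, with countably many predicates? And does the property pass to products? That is our subject. Here are the precise notions. A *compact complex variety* is a reduced and irreducible compact complex analytic space. A subset $A$ of a complex analytic space $X$ is *analytic* if every $x\in X$ has an open neighborhood $U$ and finitely many holomorphic functions on $U$ whose common zero set is $A\cap U$. "Definable" always means definable with parameters from the universe of the structure in question.

**Definition.** For a compact complex variety $X$, let $\mathcal A(X)$ be the first-order structure with universe $X$ and a predicate $P_A$ for each analytic subset $A$ of each cartesian power $X^n$; let $\mathcal L$ be its language. $X$ is *essentially saturated* if the following equivalent conditions hold: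

- (a) there is a countable sublanguage $\mathcal L_0\subset\mathcal L$ such that every analytic subset of every cartesian power of $X$ is definable in $\mathcal A(X)$ by an $\mathcal L_0$-formula with parameters from $X$;
- (b) there is a structure $\mathcal M$ with universe $X$, in a countable language, such that a subset of a cartesian power of $X$ is definable with parameters in $\mathcal M$ if and only if it is definable with parameters in $\mathcal A(X)$.

(Such an $\mathcal M$ is then a saturated structure.) We shall only work with (a).

We take the following facts as given. $\mathcal A(X)$ has quantifier elimination: every definable set is *constructible*, that is, a finite boolean combination of closed analytic sets. Every projective variety is essentially saturated. The class of essentially saturated varieties is closed under taking subvarieties. As an example of a constructible set which is not analytic, consider $\{x\in\mathbb P^1:\exists y\,(y\ne\infty\wedge(x,y,1)\in A)\}$. The condition is $x_1y_1=x_0y_0$ with $y_0\neq0$; it has no solution $y$ for $x=0$ and one for every other $x$, so the set is $\mathbb P^1\setminus\{0\}$.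

The problem, posed in "On saturation and the model theory of compact Kähler manifolds" (http://www.math.uwaterloo.ca/~rmoosa/sat.pdf), is this: *if $X$ and $Y$ are essentially saturated compact complex varieties, must $X\times Y$ be essentially saturated?*

Two cases are easy. If $X,Y$ are projective, so is $X\times Y$ by the Segre embedding. The case $Y=X$ is also fine.

**Lemma 1.** If $X$ is essentially saturated, so is $X^2$.

*Proof.* Let $\mathcal L_0$ be as in (a) for $X$. Write $w=(w^0,w^1)$ for a point of $X^2$. Take the countable language with predicates for the analytic sets $\{(w_1,\dots,w_n)\in(X^2)^n:(w_1^{\varepsilon_1},\dots,w_n^{\varepsilon_n})\in A\}$, for $A\subset X^n$ in $\mathcal L_0$ and $\varepsilon\in\{0,1\}^n$, together with the relations $w^a=w'^b$ for $a,b\in\{0,1\}$. An analytic subset of $(X^2)^n=X^{2n}$ is defined by an $\mathcal L_0$-formula in $2n$ free variables. Replace the free variables by $w_1^0,w_1^1,\dots,w_n^0,w_n^1$, each quantified variable by the coordinate $v^0$ of a variable $v$ over $X^2$, and each parameter $c$ by the coordinate $w^0$ of $w=(c,c)$. The result is a formula in the new language, with parameters, defining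 the same set. $\square$

Now try the same trick for $X\neq Y$: take countable sublanguages for $X$ and for $Y$, and let the predicates look at the $X$-coordinates or at the $Y$-coordinates of points of $X\times Y$. Every subset of $X^n\times Y^n$ definable from these predicates is a finite union of rectangles $D\times D'$ with $D\subset X^n$, $D'\subset Y^n$. This follows by induction on formulas, because finite unions of rectangles are closed under boolean operations, and a projection forgetting one variable over $X\times Y$ sends a rectangle to a rectangle. So this attempt stops at the first mixed analytic set. For instance, if $X$ and $Y$ contain elliptic curves $E,E'$ and $f:E\to E'$ is an isomorphism, then the graph of $f$ is not a finite union of rectangles: a rectangle inside the graph of a bijection has at most one point, and the graph is infinite. Predicates for mixed sets have to be added, and the question is whether countably many can be enough.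

The answer to the problem is no. We shall build two varieties $X,Y$ fibered in isomorphic elliptic curves over the same torus, whose mixed analytic sets cannot be organized into countably many definable families.

## 2. The manifolds $L^\times/q^{\mathbb Z}$ and tame tuples

For $\tau$ in the upper half plane put $q=e^{2\pi i\tau}$, $\Lambda_\tau=\mathbb Z+\mathbb Z\tau$ and
$$E_q=\mathbb C^*/q^{\mathbb Z}\cong\mathbb C/\Lambda_\tau\qquad(\text{via } v\mapsto e^{2\pi iv}).$$
We write $E_q$ additively. Homomorphisms $E_q\to E_{q'}$ are identified with $\{\alpha\in\mathbb C:\alpha\Lambda_\tau\subset\Lambda_{\tau'}\}$. All tori are complex tori; an *abelian variety* is a projective torus.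

Fix a torus $M$ of dimension $g$ which is *simple* (its only subtori are $0$ and $M$, and $M\neq0$) and not projective. One-dimensional tori are projective, so $g\geq2$. For a holomorphic line bundle $L$ on $M$ let $L^\times$ be the complement of the zero section and
$$X(L,q):=L^\times/q^{\mathbb Z},$$
where $q$ acts by multiplication in the fibers. Where $L$ is trivial over $U$, this is $U\times\mathbb C^*/q^{\mathbb Z}=U\times E_q$. So $X(L,q)$ is a compact connected complex manifold of dimension $g+1$ and a holomorphic principal $E_q$-bundle over $M$. For example, if $L$ is the trivial bundle, then $X(L,q)=M\times E_q$.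

**Theorem A.** Let $z_1,z_2,z_3\in\mathbb C$ be algebraically independent over $\mathbb Q$ with $\operatorname{Im}z_1>0>\operatorname{Im}z_3$, let $\Omega=\begin{pmatrix}z_1&z_2\\z_2&z_3\end{pmatrix}$ and $M=\mathbb C^2/(\mathbb Z^2+\Omega\mathbb Z^2)$. Then $M$ is simple and not projective, and there is a line bundle $L$ on $M$ with $c_1(L)\neq0$. If $\tau$ is not quadratic over $\mathbb Q$, then $X=X(L,e^{2\pi i\tau})$ and $Y=X(L,e^{-2\pi i/\tau})$ are essentially saturated, but $X\times Y$ is not.

So $X,Y$ are three-dimensional compact complex manifolds. Their fibers $E_q$ for $\tau$ and $-1/\tau$ are isomorphic, by the multiplier $1/\tau\notin\mathbb Q$. The same method gives a complete answer for products of such bundles.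

**Theorem B.** Let $M$ be any simple non-projective torus and $L_1,\dots,L_k$ line bundles on $M$ with $c_1(L_i)\ne0$. Then $\prod_iX(L_i,q_i)$ is essentially saturated if and only if

1. no $E_{q_i}$ has complex multiplication, and
2. for $i\neq j$, either $E_{q_i},E_{q_j}$ are not isogenous, or $q_i^a=q_j^b$ for some nonzero integers $a,b$.

**Definition.** The tuple $(q_1,\dots,q_k)$ is *tame* if $\operatorname{Hom}(E_{q_i},E_{q_j})\subset\mathbb Q$ for all $i,j$ (including $i=j$).

**Lemma 2.** Tameness is equivalent to conditions (1) and (2) of Theorem B together.

*Proof.* For $i=j$, $\operatorname{End}(E_{q_i})\subset\mathbb Q$ says that there is no complex multiplication. So both sides imply (1), and we may assume (1). Let $i\neq j$. If $E_{q_i},E_{q_j}$ are not isogenous, the group $\operatorname{Hom}$ is $0$. If they are isogenous, $\operatorname{Hom}(E_{q_i},E_{q_j})$ has rank $1$: composition with a fixed isogeny $E_{q_j}\to E_{q_i}$ embeds it in $\operatorname{End}(E_{q_i})=\mathbb Z$.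

Suppose it is contained in $\mathbb Q$, and take $0\neq\alpha\in\mathbb Q$ in it. Then $\alpha\tau_i\in\mathbb Z+\mathbb Z\tau_j$. Clearing denominators, $a\tau_i=m+b\tau_j$ with integers $a\neq0,m,b$, and comparing imaginary parts gives $b\ne0$. Hence $q_i^a=q_j^b$. Conversely, if $q_i^a=q_j^b$ with $a,b\neq0$, then $a\tau_i-b\tau_j\in\mathbb Z$, so $a\Lambda_{\tau_i}\subset\Lambda_{\tau_j}$. Thus $0\neq a\in\operatorname{Hom}(E_{q_i},E_{q_j})$, and rank $1$ gives $\operatorname{Hom}\subset\mathbb Q$. $\square$

For example, let $\tau$ be not quadratic. Then $(q,q^2)$ is tame, since (1) holds and $q_1^2=q_2$. The pair $(e^{2\pi i\tau},e^{-2\pi i/\tau})$ of Theorem A is not tame, since $\frac1\tau(\mathbb Z+\mathbb Z\tau)=\mathbb Z+\mathbb Z\left(-\frac1\tau\right)$.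

## 3. A torus whose Néron–Severi group is generated by an indefinite form

We prove the first assertion of Theorem A. Recall that $NS(M)$ is the group of classes in $H^2(M,\mathbb Z)$ of type $(1,1)$; by the Lefschetz $(1,1)$ theorem these are the classes $c_1(L)$. On a torus each such class is represented by a constant form, hence by a constant Hermitian form. If $M$ is projective, the Hermitian form of an ample class is positive definite (average a positive Chern form over translations).

**Lemma 3.** For $\Omega$ and $M$ as in Theorem A, $M$ is simple and not projective, and there is a line bundle $L$ with $c_1(L)\ne0$.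

*Proof.* Since $\det\operatorname{Im}\Omega=\operatorname{Im}z_1\operatorname{Im}z_3-(\operatorname{Im}z_2)^2<0$, the matrix $\operatorname{Im}\Omega$ is invertible, so $\mathbb Z^2+\Omega\mathbb Z^2$ is a lattice and $M$ is a torus.

**Step 1: compute $NS(M)$.** Let $w=x+\Omega y$ be the coordinate on $\mathbb C^2$, with $x,y\in\mathbb R^2$. Classes in $H^2(M,\mathbb Z)$ are represented by the forms
$$\eta=a\,dx_1dx_2+b\,dx_1dy_1+c\,dx_1dy_2+d\,dx_2dy_1+e\,dx_2dy_2+f\,dy_1dy_2$$
with integer coefficients. As $\eta$ is real, it is of type $(1,1)$ iff its $(0,2)$-part vanishes, iff $\eta\wedge dw_1\wedge dw_2=0$. From $dw_1=dx_1+z_1dy_1+z_2dy_2$ and $dw_2=dx_2+z_2dy_1+z_3dy_2$,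
$$dw_1\wedge dw_2=dx_1dx_2+z_2dx_1dy_1+z_3dx_1dy_2-z_1dx_2dy_1-z_2dx_2dy_2+(z_1z_3-z_2^2)dy_1dy_2.$$
Now $dx_1dy_1\wedge dx_2dy_2=-dx_1dx_2dy_1dy_2$ and $dx_1dy_2\wedge dx_2dy_1=+dx_1dx_2dy_1dy_2$. So the condition reads
$$a(z_1z_3-z_2^2)+(b-e)z_2-c\,z_1+d\,z_3+f=0.\tag{1}$$
By algebraic independence $a=c=d=f=0$ and $b=e$. Hence $NS(M)=\mathbb Z\eta_0$ with $\eta_0=dx_1dy_1+dx_2dy_2$.

**Step 2: the Hermitian form of $\eta_0$.** Put $h=(\operatorname{Im}\Omega)^{-1}$, a real symmetric matrix. Then $y=h\operatorname{Im}w$ and $x=\operatorname{Re}w-(\operatorname{Re}\Omega)y$. In $\sum_jdx_j\wedge dy_j$ the term $\sum(\operatorname{Re}\Omega)_{jk}\,dy_k\wedge dy_j$ vanishes because $\Omega$ is symmetric. So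
$$\eta_0=\sum_{j,k}h_{jk}\,d\operatorname{Re}w_j\wedge d\operatorname{Im}w_k=\frac i2\sum_{j,k}h_{jk}\,dw_j\wedge d\bar w_k ,$$
the last equality again by symmetry of $h$. As $\det h<0$, $h$ is nondegenerate and indefinite.

**Step 3: conclusions.** Every nonzero class in $NS(M)$ is a multiple of $\eta_0$, so its Hermitian form has rank $2$ and is indefinite. No class is positive definite, so $M$ is not projective. A proper nonzero subtorus of $M$ would be an elliptic curve $C$; the pullback to $M$ of an ample class on the elliptic curve $M/C$ would be a nonzero element of $NS(M)$ with Hermitian form of rank $1$, which is impossible. So $M$ is simple. By Lefschetz there is $L$ with $c_1(L)=\eta_0\ne0$. $\square$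

From now on $M$ is any simple non-projective torus, of dimension $g\ge2$.

## 4. Analytic subsets of tori isogenous to $M^k$

Let $\mathcal T$ be the class of tori isogenous to some $M^k$, $k\ge0$. For instance, $\mathcal T$ contains $M^2$ and its diagonal.

We recall three tools. A compact irreducible space $R$ is *Moishezon* if it carries $\dim R$ algebraically independent meromorphic functions (as every projective variety does); images and products of Moishezon spaces are Moishezon, and a Kähler manifold that is Moishezon is projective (Moishezon's theorem). For $R$ of dimension $d$ in a torus $A$, the *Nash modification* is the closure $\mathcal N\subset R\times\operatorname{Gr}(d,\operatorname{Lie}A)$ of the graph of $x\mapsto T_xR$, $x\in R_{reg}$; it is compact, irreducible, analytic, of dimension $d$, and $\mathcal N\to R$ is a proper modification. (For smooth $R$ it is a copy of $R$; over a node of an irreducible curve it has two points, one for each tangent line.) Remmert's theorem says that images of analytic sets under proper holomorphic maps are analytic.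

**Lemma 4.**
(a) Subtori and quotient tori of members of $\mathcal T$ are in $\mathcal T$.
(b) Every irreducible analytic subset of $A\in\mathcal T$ is a translate of a subtorus.
(c) For $A\in\mathcal T$, proper analytic subsets of $A$ have codimension $\ge g\ge2$; meromorphic functions on $A$ are constant; holomorphic maps from $A$ to projective varieties are constant.

*Proof of (a).* We show that a subtorus $N\subset M^k$ is complementary, up to isogeny, to a product of coordinate factors. For a set $J$ of indices let $M^J\subset M^k$ be the product of these factors. Choose $J$ maximal with $N\cap M^J$ finite, and let $i\notin J$. Suppose $(N+M^J)\cap M_i$ were finite. If $n\in N$ is written $n=a+b$ with $a\in M^J$, $b\in M_i$, then $b=n-a$ has finitely many values, and for fixed $b$ the possible $n$ form a coset of $N\cap M^J$. So $N\cap(M^J+M_i)$ would be finite, contradicting maximality. Hence the closed complex subgroup $(N+M^J)\cap M_i$ is infinite. It is compact, so it contains a nonzero subtorus, and it equals $M_i$ by simplicity. Therefore $N+M^J=M^k$, and $N\to M^k/M^J$ and $M^J\to M^k/N$ are surjective with finite kernel $N\cap M^J$: isogenies. So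 $N$ and $M^k/N$ are in $\mathcal T$. For general $A$, let $f:M^k\to A$ be an isogeny and $N\subset A$ a subtorus; then $f^{-1}(N)^0\to N$ and $M^k/f^{-1}(N)^0\to A/N$ are isogenies.

*Proof of (b).* (This also follows from Ueno, *Classification theory of algebraic varieties and compact complex spaces*, LNM 439, §10.) We induct on $\dim A$ and, for fixed $A$, on $d=\dim R$, where $R\subset A$ is irreducible analytic. The case $d=0$ is trivial. Let $d>0$, let $Y$ be the image of $\mathcal N$ in the Grassmannian, and $e=d-\dim Y$.

**Case $e=d$: the tangent space is constant.** Then $T_xR=T$ for all $x\in R_{reg}$. Let $v\in T$, viewed as an invariant vector field. If $f$ vanishes on $R$, then $vf$ vanishes on $R_{reg}$, hence on $R$. So all derivatives of $t\mapsto f(x+tv)$ at $t=0$ vanish for $x\in R$, and $x+tv\in R$ for small $t$. The set of real $t$ with $x+tv\in R$ is therefore open and closed, and it is all of $\mathbb R$. Let $S=\{a:a+R=R\}^0$. The group $\{a:a+R=R\}$ is the analytic set $\bigcap_{x\in R}(R-x)$ (if $a+R\subset R$, equality holds since $R$ is irreducible and dimensions agree). So $S$ is a subtorus with $\operatorname{Lie}S\supset T$, of dimension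 $\geq d$. For $x\in R$ we have $x+S\subset R$, hence $R=x+S$.

**Case $0<e<d$: $R$ is invariant under a subtorus.** Fibers of $\mathcal N\to Y$ inject into $R$, and all their irreducible components have dimension $\geq e$. The points of $\mathcal N$ where the fiber dimension exceeds $e$ form a proper analytic subset, so its image in $R$ is a proper analytic subset. Let $x\in R$ lie outside this image. Then $x$ lies on an $e$-dimensional irreducible analytic subset of $R$, namely the image of a component of a fiber. By induction on $d$, this is a translate of an $e$-dimensional subtorus $N$, so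
$$x\in R^N:=\{x\in R:x+N\subset R\}=\bigcap_{n\in N}(R-n),$$
which is closed analytic. A torus has countably many subtori, since a subtorus is determined by a sublattice. By Baire some $R^N$ with $\dim N=e$ has interior in $R$, and $R=R^N$ by irreducibility. By (a), $A/N\in\mathcal T$, and it has smaller dimension. By induction on $\dim A$, $R/N$ is a translate of a subtorus of $A/N$. The preimage of a subtorus under $A\to A/N$ is compact and connected, so it is a subtorus; hence $R$, the preimage of $R/N$, is a translate of a subtorus.

**Case $e=0$: this cannot occur.** $Y$ is projective by Chow and $\mathcal N\to Y$ is generically finite, so $\mathcal N$, hence $R$, is Moishezon. Let $D=R-R$, and $D_l=D+\dots+D$ ($l$ terms). These are irreducible compact analytic sets, increasing in $l$ since $0\in D$; for large $l$ the dimension is constant and so $D_l=D_{l+1}=\cdots$. Then $D_l$ is closed under addition, and $D_l=-D_l$. So $A'=D_l$ is a subtorus, and it is an image of $R^{2l}$, hence Moishezon. Being Kähler, $A'$ is projective. It is nonzero because $d>0$; by (a) it is isogenous to $M^m$ with $m\ge1$. An isogeny $M^m\to A'$ is finite, so $M^m$, and its subvariety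 $M$, is projective, a contradiction.

*Proof of (c).* By (a) and (b), the dimension of $A$ and of each irreducible analytic subset is a multiple of $g\ge2$. So proper analytic subsets have codimension $\geq g$. There are no hypersurfaces, so a meromorphic function has no poles; it is holomorphic on a compact connected manifold, hence constant. A nonconstant holomorphic map to a projective variety would give a nonconstant meromorphic function, by pulling back a suitable quotient of linear forms. $\square$

**Lemma 5.** Let $R\in\mathcal T$ (or a translate of such a torus), $R'\subsetneq R$ analytic, $A$ a complex torus, $B\to R$ a holomorphic principal $A$-bundle. Every holomorphic section over $R\setminus R'$ extends uniquely to $R$.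

*Proof.* Over a small polydisc $U$ a section is a map $U\setminus R'\to A$. As $\operatorname{codim}R'\ge2$, $U\setminus R'$ is simply connected. Lift the map to the universal cover of $A$, a vector space, and extend by Hartogs. Extensions are unique because $R\setminus R'$ is dense, so they glue. $\square$

## 5. Invariant constructible sets, and bundles as cohomology classes

Definable sets will be constructible sets stable under a group, and we shall want their images in the quotient to be constructible.

**Lemma 6.** Let $p:P\to N$ be a holomorphic principal bundle with compact structure group $K$, $N$ compact, and $S\subset P$ constructible and $K$-stable. Then $p(S)$ is constructible.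

*Proof.* We peel off the closure of $S$ and induct on its dimension; for $S=\emptyset$ there is nothing to do. Write $S$ as a finite union of sets $A_i\setminus B_i$ with $A_i$ irreducible analytic and $B_i\subsetneq A_i$ analytic. Then $C_1=\overline S=\bigcup A_i$ is analytic, and its components are the maximal $A_i$. A point of $C_1\setminus S$ lies in $B_i$ for some maximal $A_i$. Let $B$ be the union of the $B_i$ over the distinct maximal $A_i$ (one index for each). It is nowhere dense in $C_1$, because an open subset of $C_1$ inside $B_i\subset A_i$ would be open in $A_i$. So $C_2=\overline{C_1\setminus S}\subset B$ is analytic (the closure of a constructible set) and nowhere dense in $C_1$. Each component of $C_2$ is a proper subset of a component of $C_1$, so $\dim C_2<\dim C_1$.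

Both $C_i$ are $K$-stable, hence $C_i=p^{-1}(p(C_i))$ with $p(C_i)$ analytic by Remmert. Now $S=(C_1\setminus C_2)\cup(S\cap C_2)$, so
$$p(S)=\big(p(C_1)\setminus p(C_2)\big)\cup p(S\cap C_2),$$
and $S\cap C_2$ is constructible, $K$-stable, with closure of dimension $<\dim C_1$. Induct. $\square$

For a commutative complex Lie group $A$ and a complex manifold $N$, let $\mathcal A$ be the sheaf of holomorphic maps to $A$. Principal $A$-bundles $B\to N$ are classified by their class $[B]\in H^1(N,\mathcal A)$. The class is $0$ iff $B$ has a holomorphic section, iff there is a holomorphic map $s:B\to A$ with $s(a\cdot x)=s(x)+a$ (the section is $s^{-1}(0)$). A surjective homomorphism $\psi:A\to A'$ with kernel $F$ sends $[B]$ to $\psi_*[B]=[B/F]$. The bundle $L^\times$ has class $L\in\operatorname{Pic}(M)=H^1(M,\mathcal O^*)$, and $X(L,q)$ has the image of this class under the map induced by $\mathbb C^*\to E_q$.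

Finally, $\operatorname{Pic}^0(M)=\mathfrak h/\Gamma$ is a torus, where $\mathfrak h=H^1(M,\mathcal O)$ has dimension $g$ and $\Gamma$ is the image of $H^1(M,\mathbb Z)$ (via $\mathbb Z\to\mathcal O\xrightarrow{e^{2\pi i\,\cdot}}\mathcal O^*$). With $t_r(x)=x+r$, the map
$$\varphi_L:M\to\operatorname{Pic}^0(M),\qquad r\mapsto t_r^*L\otimes L^{-1}$$
is a holomorphic homomorphism; its differential is given by the Hermitian form of $c_1(L)$, so $\varphi_L=0$ iff $c_1(L)=0$.

## 6. A normal form for analytic subsets of $\mathcal X^n$

Let $\mathcal X=\prod_{i=1}^kX(L_i,q_i)$ and $\mathbb G=\prod_iE_{q_i}$; in this section there is no assumption on $q_i,L_i$. Then $P:=\mathcal X^n$ is a principal bundle $\pi:P\to M^{kn}$ under the abelian variety $G:=\mathbb G^n$, written additively and acting as $x\mapsto g\cdot x$. For $R\subset M^{kn}$ put $P_R=\pi^{-1}(R)$. For a closed algebraic subgroup $F\subset G$, a map $s:P_R\to G/F$ is *equivariant* if $s(g\cdot x)=s(x)+\bar g$.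

For example, let $n=2$ and let $R$ be the diagonal of $M^k\times M^k$. For $(x,x')\in P_R$ there is a unique $s(x,x')\in\mathbb G$ with $x=s(x,x')\cdot x'$. With $F=\{(g,g)\}$ and $G/F\cong\mathbb G$ via $(g,g')\mapsto g-g'$, this map is equivariant, and the diagonal of $\mathcal X^2$ is $\{s=0\}$. The next result says that every irreducible analytic subset looks like this: it is cut out over a translate of a subtorus by one equivariant map.

**Proposition 7.** Let $Z\subset P$ be irreducible analytic. Then $R=\pi(Z)$ is a translate $r+R_0$ of a subtorus, and there are a closed algebraic subgroup $F\subset G$, an equivariant holomorphic map $s:P_R\to G/F$ and an $F$-stable analytic set $Z_0\subset G$ with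
$$Z=\{x\in P_R:\ s(x)\in Z_0/F\}.\tag{2}$$
For given $R,F$, an equivariant holomorphic $s$ is unique up to a translation of $G/F$ (if it exists).

*Proof.* Uniqueness comes first: the difference of two equivariant maps $P_R\to G/F$ is $G$-invariant, so it descends to a holomorphic map from $R$ to the projective variety $G/F$, which is constant by Lemma 4(c).

For existence, the idea is to record, for $x\in P_R$, the set of all $g$ with $g\cdot x\in Z$ as a point of a Hilbert scheme, and to show that this point moves only by translation, because the torus $R$ has no meromorphic functions.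

**Step 1: a map to the Hilbert scheme.** By Remmert and Lemma 4(b), $R=\pi(Z)=r+R_0$, with $R_0\in\mathcal T$ by Lemma 4(a). $P_R$ is a connected manifold. By generic flatness (Frisch, Invent. Math. 4 (1967)) the non-flat locus of $Z\to R$ is analytic with nowhere dense image; as $Z$ is compact, the image is a proper analytic $R'\subset R$, and $Z\to R$ is flat over $R\setminus R'$. Put $P^\circ=P_{R\setminus R'}$, a connected manifold. Since $P_R\times_RP_R\cong G\times P_R$ via $(g,x)\mapsto(g\cdot x,x)$, base change of $Z$ along $P^\circ\to R\setminus R'$ gives that
$$\{(g,x)\in G\times P^\circ:\ g\cdot x\in Z\}$$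
is flat and proper over $P^\circ$, with fibers the subspaces $Z_x=\{g:g\cdot x\in Z\}\subset G$. Flat proper families of compact subspaces of $G$ are classified by holomorphic maps to the Douady space of $G$.

For the projective variety $G$ the Douady space is $\operatorname{Hilb}(G)^{an}$. Indeed, the universal algebraic family gives a holomorphic map $\operatorname{Hilb}(G)^{an}\to\operatorname{Douady}(G)$. By GAGA on $G$ it is bijective on points, and by GAGA on $G\times\operatorname{Spec}B$ for Artinian local $\mathbb C$-algebras $B$ it induces isomorphisms of completed local rings. So it is a bijective local isomorphism.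

As $P^\circ$ is connected and reduced, we obtain a holomorphic map
$$h:P^\circ\to H,\quad x\mapsto[Z_x],\qquad H=\operatorname{Hilb}^p(G)_{red},$$
for one Hilbert polynomial $p$; $H$ is projective. The connected group $G$ acts algebraically on $H$ by translations, and $Z_{g\cdot x}=\{g':g'+g\in Z_x\}=Z_x-g$.

**Step 2: the closure of the image is one orbit.** Let $Y$ be the Zariski closure of $h(P^\circ)$ in $H$. It is irreducible (as $P^\circ$ is) and $G$-stable. We claim that $Y$ is a single $G$-orbit. To see what could go wrong, take $G$ an elliptic curve $E$ and suppose $Z_x$ consists of two points $a,b$. In the space $\operatorname{Sym}^2E$ of pairs there is the translation invariant function $\wp(a-b)$; it would become a meromorphic function on $R$, and must be constant.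

In general, suppose there is a nonconstant $f\in\mathbb C(Y)^G$. Write $f=a/b$ with homogeneous forms $a,b$ of the same degree and $b\not\equiv0$ on $Y$. By density $b\circ h\not\equiv0$ on the connected manifold $P^\circ$, so $f\circ h$ is a meromorphic function on $P^\circ$, and it is $G$-invariant. Its polar set is therefore $G$-stable, of the form $D\times G$ in a local trivialization $U\times G$. Restricting to $U\times\{g_0\}$ gives a meromorphic function on $U$, which by invariance depends neither on $g_0$ nor on the trivialization. So these functions glue to a meromorphic function on $R\setminus R'$ whose pullback is $f\circ h$. It extends to $R$ by Levi's theorem, since $\operatorname{codim}R'\geq2$ by Lemma 4(c), and it is constant by Lemma 4(c). Hence $f$ is constant on $h(P^\circ)\cap\{b\ne0\}$. This set is Zariski dense in the irreducible $Y$, so $f$ is constant, a contradiction.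

Thus $\mathbb C(Y)^G=\mathbb C$. By Rosenlicht's theorem (Amer. J. Math. 78 (1956)) a nonempty open subset of $Y$ is a single orbit. That orbit is closed as $G$ is complete, so it is all of $Y$.

**Step 3: the map $s$ over $R\setminus R'$.** Fix $x_0\in P^\circ$, let $F=\operatorname{Stab}_G(h(x_0))$, and let $Z_0$ be the set underlying $Z_{x_0}$; it is $F$-stable. The orbit map $G/F\to Y$, $\bar g\mapsto[Z_{x_0}-g]$, is a bijective morphism onto a smooth variety in characteristic $0$, so an isomorphism. Composing $h$ with its inverse gives a holomorphic $s:P^\circ\to G/F$ with $Z_x=Z_{x_0}-s(x)$. From $Z_{g\cdot x}=Z_x-g$ we get $s(g\cdot x)=s(x)+\bar g$. And for $x\in P^\circ$,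
$$x\in Z\iff0\in Z_x\iff s(x)\in Z_0/F.$$

**Step 4: extension to $R$.** An equivariant map to $G/F$ is the same as a section of the principal $G/F$-bundle $P_R/F$, namely $s^{-1}(0)/F$. So $s$ extends to $P_R$ by Lemma 5. Put $Z'=\{x\in P_R:s(x)\in Z_0/F\}$. In a trivialization over a small ball $U$ we have $s(u,g)=s(u,0)+\bar g$, and $u\mapsto s(u,0)$ lifts to a holomorphic $\tilde a:U\to G$ (lift first to $\operatorname{Lie}(G/F)$, then to $\operatorname{Lie}G$ by a linear section). So over $U$, $(u,g)\mapsto(u,g+\tilde a(u))$ maps $Z'$ isomorphically to $U\times Z_0$, and $Z'\setminus\pi^{-1}(R')$ is dense in $Z'$. Also $Z\setminus\pi^{-1}(R')$ is dense in the irreducible $Z$, as $\pi(Z)=R\not\subset R'$. Both sets are closed and agree off $\pi^{-1}(R')$. Hence $Z=Z'$. $\square$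

Look at the untwisted case, where all $L_i$ are trivial and $P=M^{kn}\times G$. For any $F$ the map $(m,g)\mapsto\bar g$ is equivariant, so by uniqueness $s$ is this map up to a translation, and $Z=R\times Z_0$ after translating $Z_0$. The set $R=r+R_0$ is defined by the relation $m-m'\in R_0$ (one of countably many) with $r$ as a parameter, and $Z_0$ lives on the projective variety $G=\mathbb G^n$. So $\prod_i(M\times E_{q_i})$ is essentially saturated for all $q_i$, tame or not. Any obstruction must come from the twist, that is, from the question over which translates $r+R_0$ an equivariant map exists.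

## 7. Rational subgroups: tame products have countably many families

**Proposition 8.** If $(q_1,\dots,q_k)$ is tame, then $\mathcal X=\prod_iX(L_i,q_i)$ is essentially saturated (for arbitrary $L_i$).

*Proof.* Fix $n$; put $\nu=kn$, $P=\mathcal X^n$ and $G=\mathbb G^n=\prod_{l=1}^\nu E_{q_{i_l}}$. Fix a subtorus $R_0\subset M^\nu$ and a closed algebraic subgroup $F\subset G$. There are countably many $R_0$. There are countably many $F$, because $F^0$ is determined by a sublattice and $F/F^0$ is a finite subgroup of the torus $G/F^0$. Let $A=G/F=\operatorname{Lie}A/\Lambda_A$, $\kappa=\dim A$, let $\mathcal A$ be the sheaf of holomorphic maps to $A$, and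
$$\mathcal R=\{r\in M^\nu:\ P_{r+R_0}\text{ admits an equivariant holomorphic map to }A\}.$$

**Step 1: $\mathcal R$ is a countable union of translates of one subtorus $K^0$, and $R_0\subset K^0$ if $\mathcal R\neq\emptyset$.** This is what will leave only countably many families. It is the step where tameness is used, as follows. By Poincaré reducibility $F^0$ is the image of an endomorphism of $G$. Its matrix on $\operatorname{Lie}G=\mathbb C^\nu$ has entries in the sets $\operatorname{Hom}(E_{q_i},E_{q_j})\subset\mathbb Q$. So $\mathfrak f=\operatorname{Lie}F$ is a rational subspace of $\mathbb C^\nu$: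
$$\mathfrak f=N_0\otimes\mathbb C,\qquad N_0=\mathfrak f\cap\mathbb Z^\nu,\qquad \mathbb Z^\nu/N_0\cong\mathbb Z^\kappa .$$

Let $\hat F$ be the kernel of the surjection $(\mathbb C^*)^\nu=\mathbb C^\nu/\mathbb Z^\nu\to G\to A$, a closed complex Lie subgroup with Lie algebra $\mathfrak f$. Its identity component is the image of $\mathfrak f$, which is $\mathfrak f/N_0=N_0\otimes\mathbb C^*$, and $Q=\hat F/\hat F^0$ is a countable discrete group. With $\hat{\mathcal F}$ the sheaf of holomorphic maps to $\hat F$, there are exact sequences on $R_0$:
$$0\to\hat{\mathcal F}\to(\mathcal O^*)^\nu\to\mathcal A\to0,\qquad0\to N_0\otimes\mathcal O^*\to\hat{\mathcal F}\to Q\to0.$$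
The group $H^1(R_0,Q)=\operatorname{Hom}(\pi_1(R_0),Q)$ is countable, since $\pi_1(R_0)$ is finitely generated. By the second sequence $H^1(R_0,\hat{\mathcal F})$ is a countable union of cosets of the image of $N_0\otimes\operatorname{Pic}(R_0)$. By the first sequence
$$I:=\ker\big(\mathbb Z^\nu\otimes\operatorname{Pic}(R_0)\to H^1(R_0,\mathcal A)\big)$$
is the image of $H^1(R_0,\hat{\mathcal F})$, so it is a countable union of cosets of $N_0\otimes\operatorname{Pic}(R_0)$. In other words, $I$ is the preimage of a countable set $C\subset(\mathbb Z^\nu/N_0)\otimes\operatorname{Pic}(R_0)\cong\operatorname{Pic}(R_0)^\kappa$.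

Now let $r$ vary. For $r\in M^\nu$ let $\iota_r:R_0\to M^\nu$, $x\mapsto r+x$, and $\lambda(r)=(\iota_r^*\mathrm{pr}_l^*L_{i_l})_l\in\operatorname{Pic}(R_0)^\nu$. The class of $\iota_r^*(P/F)$ in $H^1(R_0,\mathcal A)$ is the image of $\lambda(r)$. So
$$r\in\mathcal R\iff\lambda(r)\in I\iff\bar\lambda(r)\in C,$$
with $\bar\lambda(r)$ the image of $\lambda(r)$ in $\operatorname{Pic}(R_0)^\kappa$. Since $\mathrm{pr}_l\circ\iota_r=t_{r_l}\circ\mathrm{pr}_l|_{R_0}$, we have $\lambda(r)-\lambda(0)=\big((\mathrm{pr}_l|_{R_0})^*\varphi_{L_{i_l}}(r_l)\big)_l$. Hence
$$\bar\lambda(r)=\bar\lambda(0)+\bar\varphi(r)\tag{3}$$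
with a holomorphic homomorphism $\bar\varphi:M^\nu\to\operatorname{Pic}^0(R_0)^\kappa$. So $\mathcal R$ is a countable union of cosets of the compact group $K=\ker\bar\varphi$, which has finitely many components; it is a countable union of cosets of the subtorus $K^0$. If $r\in\mathcal R$, then $r+R_0\subset\mathcal R$ by definition. So $\bar\varphi(R_0)$ is a countable connected compact Lie group, hence trivial, and $R_0\subset K^0$.

**Step 2: one analytic set $\Xi_V$ for each family.** Let $V\subset\mathcal R$ be one of these cosets of $K^0$, and $\rho:V\to W=V/R_0$. Define $\Xi_V$ as the set of $(x,x')\in P_V\times P_V$ with $\pi(x)-\pi(x')\in R_0$ and $s(x)=s(x')$ for an equivariant holomorphic $s:P_{\pi(x)+R_0}\to A$. By the uniqueness in Proposition 7 the choice of $s$ is irrelevant. We claim that $\Xi_V$ is a closed analytic subset of $P\times P$. The point is that the maps $s$ on the various cosets can be chosen holomorphically in the coset.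

The set $\Xi_V$ lies in the closed analytic set $P_V\times_WP_V$. So we may work over a small ball $W'\subset W$ over which $\rho$ has a section, so that $\rho^{-1}(W')\cong W'\times R_0$. Let $\beta\in H^1(W'\times R_0,\mathcal A)$ be the class of $P/F$, and consider the exact sequence
$$H^1(W'\times R_0,\Lambda_A)\to H^1(W'\times R_0,\mathcal O)\otimes\operatorname{Lie}A\to H^1(W'\times R_0,\mathcal A)\to H^2(W'\times R_0,\Lambda_A)=H^2(R_0,\Lambda_A).$$
Because $V\subset\mathcal R$, $\beta$ is trivial on each fiber $\{w\}\times R_0$. So its image in $H^2$ vanishes, and $\beta$ comes from an element of $H^1(W'\times R_0,\mathcal O)\otimes\operatorname{Lie}A$. For the projection $p:W'\times R_0\to W'$ we have $p_*\mathcal O=\mathcal O_{W'}$ and $R^1p_*\mathcal O=\mathcal O_{W'}\otimes H^1(R_0,\mathcal O)$, and $W'$ is Stein. So by the Leray spectral sequence this element is a holomorphic map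
$$f:W'\to H^1(R_0,\mathcal O)\otimes\operatorname{Lie}A,$$
with $f(w)$ its restriction to $\{w\}\times R_0$. For every $w$, $f(w)$ maps to $0$ in $H^1(R_0,\mathcal A)$, so it lies in the countable image of $H^1(R_0,\Lambda_A)$. A continuous map from a connected space with countable image in a vector space is constant. So $f$ is constant and comes from $H^1(R_0,\Lambda_A)=H^1(W'\times R_0,\Lambda_A)$; hence $\beta=0$. Thus there is an equivariant holomorphic $s:P_{\rho^{-1}(W')}\to A$. Over $W'$ the set $\Xi_V$ is $\{(x,x')\in P_V\times_WP_V:s(x)=s(x')\}$, which is closed analytic.

**Step 3: the countable language.** Fix $o\in\mathcal X$ and identify $\mathbb G$ with the fiber $\mathbb G\cdot o$ via $g\mapsto g\cdot o$. Let $\mathcal L_0$ consist of predicates for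

- $\mathbb G\cdot o$;
- the set $\{(g\cdot o,x,g\cdot x)\}\subset\mathcal X^3$ (analytic by Remmert);
- countably many analytic subsets of powers of $\mathbb G\cdot o$ from which all analytic subsets of powers of $\mathbb G\cdot o$ are definable with parameters (they exist, as $\mathbb G$ is projective, hence essentially saturated; quantifiers are relativized to $\mathbb G\cdot o$);
- all $\Xi_V\subset\mathcal X^{2n}$, for all $n,R_0,F,V$ (countably many).

Let $Z\subset\mathcal X^n$ be irreducible analytic, with $R=r+R_0,F,s,Z_0$ as in Proposition 7. Then $r\in\mathcal R$, so $r$ lies in some $V$, and $R\subset V$ as $R_0\subset K^0$. By equivariance $s$ is surjective; choose $x_0\in P_R$ with $s(x_0)=0$. Then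
$$Z=\{x\in\mathcal X^n:\ \exists g\in Z_0\ \ (x,g\cdot x_0)\in\Xi_V\}.\tag{4}$$
Indeed $(x,g\cdot x_0)\in\Xi_V$ iff $x\in P_R$ and $s(x)=s(g\cdot x_0)=\bar g$, so (4) is (2). Hence $Z$ is $\mathcal L_0$-definable with parameters. Every analytic subset of the compact space $\mathcal X^n$ is a finite union of irreducible ones, so (a) holds. $\square$

## 8. An irrational multiplier and a winding subgroup of $M^2$

In this section and the next, $c_1(L_1)\neq0\neq c_1(L_2)$ and $\alpha\in\operatorname{Hom}(E_{q_1},E_{q_2})\setminus\mathbb Q$; the case $L_1=L_2$, $q_1=q_2$ is allowed. Write $X_i=X(L_i,q_i)$, $\pi_i:X_i\to M$, $\pi=\pi_1\times\pi_2$, $E_i=E_{q_i}=\mathbb C/\Lambda_i$, $\Lambda_i=\mathbb Z+\mathbb Z\tau_i$, $\mathbb G=E_1\times E_2$, $\mathcal X=X_1\times X_2$, and let $\bar\alpha:E_1\to E_2$ be the homomorphism given by $\alpha$.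

Let us see what happens to the proof of Proposition 8 for this $\mathcal X$. We look at a subgroup that is not rational. Let
$$\chi:\mathbb G^2\to E_2,\qquad\chi((a,b),(a',b'))=(b-b')-\bar\alpha(a-a'),$$
a surjective homomorphism, and $F=\ker\chi$. As $\alpha\notin\mathbb Q$, an integral vector with $b-b'=\alpha(a-a')$ has $a=a'$ and $b=b'$. So $N_0=\operatorname{Lie}F\cap\mathbb Z^4$ has rank $2$, while $\dim F=3$. The identity component of $\hat F$ is now $\operatorname{Lie}F/N_0\cong(\mathbb C^*)^2\times\mathbb C$, and the additional factor $\mathbb C$ contributes the uncountable vector space $H^1(M,\mathcal O)=\mathfrak h$ to $H^1(M,\hat{\mathcal F})$. The set $I$ no longer is a countable union of cosets of $N_0\otimes\operatorname{Pic}$, and Step 1 stops there. Let us compute what $\mathcal R$ becomes, taking for $R_0$ the diagonal of $M^4$ and moving the first two coordinates.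

For $r=(r_1,r_2)\in M^2$ let
$$Q_r=\{((x,y),(x',y'))\in\mathcal X^2:\ \pi_1(x')=\pi_2(y'),\ \pi_1(x)=\pi_1(x')+r_1,\ \pi_2(y)=\pi_2(y')+r_2\},$$
a principal $\mathbb G^2$-bundle over $M$ (projection $\pi_1(x')$). Let $T$ be the set of $r\in M^2$ for which there is a holomorphic $\theta:Q_r\to E_2$ with $\theta(\gamma z)=\theta(z)+\chi(\gamma)$, that is, for which the principal $E_2$-bundle $B_r:=Q_r/\ker\chi$ is trivial.

Why the primed coordinates? Without them one would consider bundles of class $t_{r_2}^*[X_2]-\bar\alpha_*t_{r_1}^*[X_1]$. The image of this class in $H^2(M,\Lambda_2)=H^2(M,\mathbb Z)\otimes\Lambda_2$ is $c_1(L_2)\otimes1-c_1(L_1)\otimes\alpha$ (up to a common sign). Writing $\alpha=m+n\tau_2$ with $n\ne0$, its $\tau_2$-component is $-n\,c_1(L_1)\neq0$. So these bundles are never trivial. Subtracting the same class at $r=0$ removes this obstruction.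

**The computation of $T$.** As $\varphi_i:=\varphi_{L_i}\neq0$ and $M$ is simple, $\ker\varphi_i$ is finite. Since $\dim\operatorname{Pic}^0(M)=g$, $\varphi_i:M\to\mathfrak h/\Gamma$ is an isogeny, with differential a linear isomorphism $\tilde\varphi_i:\operatorname{Lie}M\to\mathfrak h$. In particular $\operatorname{Pic}^0(M)$ is isogenous to $M$, hence simple. Let $\mathcal E_i$ be the sheaf of holomorphic maps to $E_i$. The class of $B_r$ in $H^1(M,\mathcal E_2)$ is
$$\big(t_{r_2}^*[X_2]-[X_2]\big)-\bar\alpha_*\big(t_{r_1}^*[X_1]-[X_1]\big),$$
the image of $\varphi_2(r_2)$ minus $\bar\alpha_*$ of the image of $\varphi_1(r_1)$. The map $\mathcal O\to\mathcal E_i$ factors as $\mathcal O\to\mathcal O^*\to\mathcal E_i$. So the class of $u\in\mathfrak h$ in $\operatorname{Pic}^0(M)$ maps to the class of $u$ in $H^1(M,\mathcal E_i)$, and $\bar\alpha_*$ sends the class of $u$ to that of $\alpha u$. The kernel of $\mathfrak h\to H^1(M,\mathcal E_2)$ is the image $\Gamma+\tau_2\Gamma$ of $H^1(M,\Lambda_2)$. So for lifts $\tilde r_i\in\operatorname{Lie}M$ of $r_i$,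
$$r\in T\iff\alpha\tilde\varphi_1(\tilde r_1)-\tilde\varphi_2(\tilde r_2)\in\Gamma+\tau_2\Gamma.\tag{5}$$
(This does not depend on the lifts: $\tilde\varphi_i$ maps periods into $\Gamma$, and $\alpha=\alpha\cdot1\in\Lambda_2$ gives $\alpha\Gamma\subset\Gamma+\tau_2\Gamma$.) Let $j:\mathfrak h\to M^2$ be the holomorphic homomorphism
$$j(u)=\big(\tilde\varphi_1^{-1}(u),\tilde\varphi_2^{-1}(\alpha u)\big)\ \text{mod periods}.$$
Putting $u=\tilde\varphi_1(\tilde r_1)$ in (5), we get
$$T=\bigcup_{\delta\in\Gamma+\tau_2\Gamma}\big(t_\delta+j(\mathfrak h)\big),\qquad t_\delta=\big(0,-\tilde\varphi_2^{-1}(\delta)\big)\ \text{mod periods},\tag{6}$$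
a countable union, and $j(\mathfrak h)\subset T$. So $T$ consists of countably many translates of the winding subgroup $j(\mathfrak h)$. The next lemma shows in particular that $T$ is not a countable union of cosets of a subtorus: the conclusion of Step 1 is false here, and not only its proof.

**Lemma 9.** $T$ is not a countable union of constructible subsets of $M^2$.

*Proof.* Suppose $T=\bigcup_{m}T_m$ with countably many constructible $T_m$.

**Step 1: some irreducible $W$ contains $j(\mathfrak h)$.** As $j(\mathfrak h)\subset T$, by Baire some $j^{-1}(T_m)$ is non-meager in $\mathfrak h$. Write this $T_m$ as a finite union of sets $W_i\setminus W_i'$ with $W_i\subset M^2$ irreducible analytic and $W_i'\subsetneq W_i$ analytic. For some $i$ the set $j^{-1}(W_i\setminus W_i')$ is non-meager. So the closed analytic set $j^{-1}(W_i)\subset\mathfrak h$ has interior and equals $\mathfrak h$. With $W=W_i$, $W'=W_i'$ we have $j(\mathfrak h)\subset W$.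

**Step 2: $\dim W\leq g$.** By (6), $W\setminus W'\subset T$ is covered by the countably many compact sets $t_\delta+j(\bar B_l)$, where $\bar B_l\subset\mathfrak h$ is the closed ball of radius $l$. By Baire in the locally compact space $W\setminus W'$, one of these sets contains a nonempty open subset of $W\setminus W'$, hence a nonempty open subset of $W_{reg}$. Being a smooth image of a ball of real dimension $2g$, it has Hausdorff dimension $\le2g$. So $\dim W\le g$.

**Step 3: $W$ is a subtorus with forbidden periods.** By Lemma 4(b) and since $0=j(0)\in W$, $W$ is a subtorus. It contains $j(\mathfrak h)$, so by dimension $\operatorname{Lie}W=\{(\tilde\varphi_1^{-1}u,\tilde\varphi_2^{-1}\alpha u):u\in\mathfrak h\}$. Then $D=(\varphi_1\times\varphi_2)(W)$ is a subtorus of $(\mathfrak h/\Gamma)^2$ with Lie algebra $\{(u,\alpha u):u\in\mathfrak h\}$. As $D$ is compact, $\{u\in\Gamma:\alpha u\in\Gamma\}$ is a lattice in $\mathfrak h$. So there is $0\neq\gamma\in\Gamma$ with $\alpha\gamma\in\Gamma$.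

If $\alpha\notin\mathbb R$, then $\gamma,\alpha\gamma$ are independent over $\mathbb R$ and $\Gamma\cap\mathbb C\gamma$ is a lattice in $\mathbb C\gamma$. So $\operatorname{Pic}^0(M)$ contains an elliptic curve, which contradicts its simplicity, since $g\ge2$. If $\alpha\in\mathbb R\setminus\mathbb Q$, then $\gamma$ and $\alpha\gamma$ lie in the infinite cyclic group $\Gamma\cap\mathbb R\gamma$, so $\alpha\in\mathbb Q$, a contradiction. $\square$

## 9. A countable language would make the winding set constructible piece by piece

Lemma 9 shows that the families of Section 7 do not exist for $\mathcal X$. But could a cleverer countable language still do? No. A countable language has countably many formulas; each formula picks out a constructible part of $T$; and if the language is good enough, these parts exhaust $T$. The condition on a definable set $S$ has to be first-order, and it must force the bundle $B_r$ to be trivial even though $S$ is only constructible.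

**Proposition 10.** Let $c_1(L_1)\neq0\neq c_1(L_2)$ and $\alpha\in\operatorname{Hom}(E_{q_1},E_{q_2})\setminus\mathbb Q$. Then $\mathcal X=X(L_1,q_1)\times X(L_2,q_2)$ is not essentially saturated. ($L_1=L_2$, $q_1=q_2$ allowed.)

*Proof.* Keep the notation of Section 8. Suppose $\mathcal X$ is essentially saturated and let $\mathcal L_0$ be as in (a). For an $\mathcal L_0$-formula $\phi(z;c)$, $z$ ranging over $\mathcal X^2$, let $T_\phi$ be the set of $r\in M^2$ such that for some tuple $c$ the set $S=\phi(\mathcal X^2;c)$ satisfies the following condition.

> (C$_r$) $S\subset Q_r$; every $z\in Q_r$ has $\gamma z\in S$ for some $\gamma\in\mathbb G^2$; and for $z\in S$, $\gamma\in\mathbb G^2$: $\gamma z\in S\iff\chi(\gamma)=0$.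

There are countably many $\phi$. We show that $T=\bigcup_\phi T_\phi$ and that each $T_\phi$ is constructible; this contradicts Lemma 9.

**Step 1: $T\subset\bigcup_\phi T_\phi$.** Here the assumption on $\mathcal L_0$ is used. If $r\in T$ with map $\theta$, the set $\theta^{-1}(0)\subset\mathcal X^2$ is analytic, so it is $\mathcal L_0$-definable with parameters. It satisfies (C$_r$): for $z\in Q_r$ choose $\gamma$ with $\chi(\gamma)=-\theta(z)$, and for $z\in\theta^{-1}(0)$ we have $\theta(\gamma z)=\chi(\gamma)$.

**Step 2: $T_\phi\subset T$.** We turn a constructible set meeting each fiber once into a holomorphic section. Let $S$ satisfy (C$_r$). It is constructible by quantifier elimination, and $\ker\chi$-stable. By Lemma 6, applied to the principal $\ker\chi$-bundle $Q_r\to B_r$, its image $\bar S\subset B_r$ is constructible. By (C$_r$), $\bar S$ meets every fiber of $\varrho:B_r\to M$ in exactly one point: it meets every fiber by the second condition, and by the third condition two points $z,\gamma z$ of $S$ have the same image in $B_r$.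

Let $\bar C$ be the closure of $\bar S$ and $\bar C'$ the closure of $\bar C\setminus\bar S$. As in the proof of Lemma 6, both are analytic, $\bar C'$ is nowhere dense in $\bar C$, and each component of $\bar C'$ is a proper subset of a component of $\bar C$. As $\bar C\setminus\bar C'\subset\bar S$ is dense in $\bar C$ and injects into $M$, $\dim\bar C\le g$, so $\dim\bar C'<g$. Hence
$$R'=\varrho\big(\bar C'\cup\{\text{components of }\bar C\text{ of dimension}<g\}\big)$$
is a proper analytic subset of $M$. Over $M\setminus R'$ we have $\bar S=\bar C$, closed analytic of pure dimension $g$, and $\varrho:\bar S\to M\setminus R'$ is proper and bijective, hence a homeomorphism and finite. Its inverse is a continuous section. It is holomorphic off the nowhere dense analytic set $\varrho(\operatorname{Sing}\bar S)$, because a bijective holomorphic map between manifolds of equal dimension is biholomorphic. Hence it is holomorphic on $M\setminus R'$ by Riemann's extension theorem. By Lemma 5 it extends to $M$. So $B_r$ is trivial and $r\in T$.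

**Step 3: $T_\phi$ is constructible.** We express membership by a formula about points of $\mathcal X$. We have
$$\pi^{-1}(T_\phi)=\{w\in\mathcal X:\ \exists c\ \ \phi(\mathcal X^2;c)\text{ satisfies (C}_{\pi(w)})\}.$$
This is definable in $\mathcal A(\mathcal X)$: the relation $z\in Q_{\pi(w)}$ is analytic in $\mathcal X^3$, the group $\mathbb G$ is identified with a fiber $\mathbb G\cdot o$, the graph of its action is analytic, and $\ker\chi\subset\mathbb G^2$ is analytic. By quantifier elimination $\pi^{-1}(T_\phi)$ is constructible. It is $\mathbb G$-stable, so $T_\phi$ is constructible by Lemma 6, applied to $\pi:\mathcal X\to M^2$. $\square$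

## 10. Proofs of Theorems A and B

*Proof of Theorem A.* The assertions on $M$ and $L$ are Lemma 3. Put $\tau_1=\tau$, $\tau_2=-1/\tau$, $q_i=e^{2\pi i\tau_i}$. As $\tau$ is not quadratic over $\mathbb Q$, neither is $-1/\tau$, so $E_{q_1}$ and $E_{q_2}$ have no complex multiplication, and the one-term tuples $(q_1)$ and $(q_2)$ are tame. By Proposition 8 with $k=1$, $X=X(L,q_1)$ and $Y=X(L,q_2)$ are essentially saturated. But $\alpha=1/\tau$ satisfies $\alpha(\mathbb Z+\mathbb Z\tau)=\mathbb Z+\mathbb Z(-1/\tau)$, so $\alpha\in\operatorname{Hom}(E_{q_1},E_{q_2})$, and $\alpha\notin\mathbb Q$. By Proposition 10, $X\times Y$ is not essentially saturated. Hence cartesian products of essentially saturated compact complex varieties need not be essentially saturated. $\square$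

*Proof of Theorem B.* By Lemma 2, conditions (1) and (2) together say that $(q_1,\dots,q_k)$ is tame. If it is tame, Proposition 8 applies. If it is not tame, there are $i,j$ with $\operatorname{Hom}(E_{q_i},E_{q_j})\not\subset\mathbb Q$, and by Proposition 10 $X(L_i,q_i)\times X(L_j,q_j)$ is not essentially saturated. If $i\neq j$, this is isomorphic to a subvariety of $\prod_lX(L_l,q_l)$ (fix the other coordinates). Since the class of essentially saturated varieties is closed under subvarieties, the product is not essentially saturated. If $i=j$, then $X(L_i,q_i)^2$ is not essentially saturated, so by Lemma 1 $X(L_i,q_i)$ itself is not. As it is isomorphic to a subvariety of the product, the product is not essentially saturated. $\square$
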